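# Extreme degrees in the local cohomology of group cohomology rings

## 1. The dihedral group of order 8

Let $k$ be a field of characteristic 2 and let $G=\langle r,s\rangle$ be the dihedral group of order 8. It is a textbook fact that
$$H^*(BG;k)=k[x,y,w]/(xy),\qquad |x|=|y|=1,\quad |w|=2 .$$
Call this ring $H$. We compute its local cohomology by hand.

Recall how local cohomology is computed. Let $N$ be a graded module over a finitely generated commutative connected graded $k$-algebra with ideal $\mathfrak m$ of positive-degree elements. Let $\eta_1,\dots,\eta_t$ be homogeneous elements of positive degree generating an ideal with radical $\mathfrak m$. Then $H^i_{\mathfrak m}(N)$ is the $i$-th cohomology of the Čech complex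
$$0\to N\to\prod_j N[1/\eta_j]\to\prod_{j<l}N[1/\eta_j\eta_l]\to\cdots\to N[1/\eta_1\cdots\eta_t]\to0 .$$
For a polynomial ring $k[z_1,\dots,z_r]$ only $H^r_{\mathfrak m}$ is nonzero. It has as basis the monomials in which all exponents are negative, so its top degree is $-\sum|z_j|$, and it is one-dimensional there, spanned by $[1/z_1\cdots z_r]$.

In $k[x,y,w]$ we have $(x)\cap(y)=(xy)$, so there is an exact sequence
$$0\to H\to k[y,w]\oplus k[x,w]\to k[w]\to0 .$$
The long exact sequence gives $H^0_{\mathfrak m}(H)=H^1_{\mathfrak m}(H)=0$ and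
$$0\to H^1_{\mathfrak m}(k[w])\to H^2_{\mathfrak m}(H)\to H^2_{\mathfrak m}(k[y,w])\oplus H^2_{\mathfrak m}(k[x,w])\to0 .$$
The left term has top degree $-2$, of dimension 1; the right term has top degree $-3$. So $H^2_{\mathfrak m}(H)$ has top degree $-2$, with $\dim H^2_{\mathfrak m}(H)_{-2}=1$.

Two more small cases. If $E$ is elementary abelian of order $2^i$, then $H^*(BE;k)$ is polynomial on $i$ generators of degree 1, so only $H^i_{\mathfrak m}$ is nonzero, with top degree $-i$. For the quaternion group $Q_8$ the cohomology has dimensions $1,2,2,1$ in degrees $0,\dots,3$ and is repeated periodically by multiplication with a class $e$ of degree 4. Hence only $H^1_{\mathfrak m}(H_{Q_8})=H_{Q_8}[1/e]/H_{Q_8}$ is nonzero, and it has top degree $-1$, because in degree $-1$ it is a copy of $H^3$.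

In each case $H^i_{\mathfrak m}$ reaches degree $-i$, and this happens at the level $i$ equal to the Krull dimension. Can degree $-i$ also be reached at a level $i$ below the Krull dimension? And what does the dimension in degree $-i$ count? The dihedral group has two maximal elementary abelian subgroups, $\langle r^2,s\rangle$ and $\langle r^2,rs\rangle$, both normal, but the dimension we found is 1.

## 2. The Strong Conjecture, and what is true

Let $p$ be a prime and $k$ a field of characteristic $p$. For a compact Lie group $G$ write $H_G=H^*_G=H^*(BG;k)$, a finitely generated graded-commutative $k$-algebra.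

**Definition (regularity).** Let $M$ be a finitely generated graded module over a finitely generated connected graded-commutative $k$-algebra $R$, and let $\mathfrak m$ be the ideal generated by the elements of positive degree. Put
$$a_i(R,M)=\sup\{j:H^i_{\mathfrak m}(M)_j\ne0\},$$
with $a_i=-\infty$ if $H^i_{\mathfrak m}(M)=0$. This does not depend on the $R$ over which $M$ is finitely generated. The Castelnuovo–Mumford regularity is $\operatorname{reg}(M)=\sup_i\{a_i(R,M)+i\}$, and for an integer $\ell$ we set $\operatorname{reg}^{\le\ell}(R,M)=\sup_{i\le\ell}\{a_i(R,M)+i\}$.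

For the dihedral group, $a_2=-2$ and the other $a_i$ are $-\infty$, so $\operatorname{reg}=0$ and $\operatorname{reg}^{\le1}=-\infty$.

Two results are known: $\operatorname{reg}(H_G)\le-\dim G$ for every compact Lie group $G$, and $\operatorname{reg}(H^*(G,\mathbb F_p))=0$ for finite $G$. The following conjecture appears in "On The Castelnuovo-Mumford Regularity Of The Cohomology Ring Of A Group".

**Strong Conjecture.** For $G$ any compact Lie group, $\operatorname{reg}^{\le\dim H^*_G-1}(H^*_G)\le-\dim G-1$.

For finite $G$ it says that degree $-i$ is not reached at any level $i$ below the Krull dimension. It is false.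

**Theorem 1.** For every prime $p$ and $d\ge0$ there is a compact Lie group $G$ with $\dim G=d$ and
$$\operatorname{reg}^{\le\dim H^*_G-1}(H^*_G)=-\dim G .$$
So the Strong Conjecture is false. For $d=0$ one may take a group of order $p^8$.

For finite groups one can say exactly when and where it fails. The rank of a finite group means its $p$-rank.

**Definition (closed classes).** Let $G$ be finite of rank $r$, and let $\mathcal A_i$ be the set of elementary abelian $p$-subgroups of rank $i\ge1$. Two members $E,E'$ are adjacent if $|E\cap E'|\ge p^{i-1}$. Let $\sim$ be the equivalence relation on $\mathcal A_i$ generated by adjacency and by $G$-conjugacy. A class is closed if all its members are maximal elementary abelian $p$-subgroups of $G$.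

In the dihedral group, $\langle r^2,s\rangle$ and $\langle r^2,rs\rangle$ meet in $\langle r^2\rangle$, of order $2=2^{2-1}$, so they are adjacent and form one closed class of rank 2. The subgroups of order 2 are all adjacent to each other, and some are not maximal, so there is no closed class of rank 1.

**Theorem 2.** For $G$ finite and $i\ge1$, $H^i_{\mathfrak m}(H_G)_j=0$ for $j>-i$, and
$$\dim_kH^i_{\mathfrak m}(H_G)_{-i}=\#\{\text{closed classes in }\mathcal A_i\}.$$
Hence the Strong Conjecture holds for $G$ if and only if there is no closed class of rank $i$ with $1\le i<r$.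

The second sentence follows from the first once level $0$ is treated: if $0<r$, then $H^0_{\mathfrak m}(H_G)_0=0$, since $1\in H_G$ is not $\mathfrak m$-torsion, and $H^0_{\mathfrak m}(H_G)_j=0$ for $j>0$ because $\operatorname{reg}\le0$.

**Theorem 3.** (a) For every finite $G$, $\operatorname{reg}^{\le\min(3,\,r-1)}(H_G)\le-1$. (b) For every prime $p$ there is a finite $p$-group of rank $5$ with $H^4_{\mathfrak m}(H_G)_{-4}\ne0$. Thus the bound $3$ in (a) is best possible for every $p$. (c) For every $p$ and every $i\ge4$ there is a finite $p$-group of rank $i+1$ with $H^i_{\mathfrak m}(H_G)_{-i}\ne0$.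

Theorems 2 and 3 are about finite groups only. Sections 4 and 5 prove Theorem 1, independently of the rest. Sections 6 to 10 prove Theorem 2, and Sections 11 and 12 prove Theorem 3.

## 3. Local cohomology, transfer, and the class $1_E$

For a graded-commutative algebra $A$ write $A^{ev}$ for its even-degree part. If $A$ is finitely generated, so is $A^{ev}$, and $A$ is finite over it. We compute local cohomology over commutative rings such as $A^{ev}$, and use these facts.

- (L1) A short exact sequence gives a long exact sequence, and $H^j_{\mathfrak m}(N)=0$ for $j>\dim N$. So on modules of dimension $\le i$ the functor $H^i_{\mathfrak m}$ is right exact.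
- (L2) Independence of the base: if $A\to B$ is a map of finitely generated connected graded algebras and the $B$-module $N$ is finite over $A$, then $H^*_{\mathfrak m_A}(N)=H^*_{\mathfrak m_B}(N)$. Indeed $B/\operatorname{Ann}N$ is finite over $A$, so there $\mathfrak m_A$ generates an ideal with radical $\mathfrak m_B$. On Čech complexes the comparison is projection from a longer list of elements to a shorter one.
- (L3) Künneth: $H^j_{\mathfrak m}(N\otimes_kN')=\bigoplus_{a+b=j}H^a_{\mathfrak m}(N)\otimes H^b_{\mathfrak m}(N')$.
- (L4) If $N$ is finite and free over a polynomial ring in $i$ variables, then $H^j_{\mathfrak m}(N)=0$ for $j\ne i$.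

Let $E$ be elementary abelian of rank $i$. Let $S_E\subset H_E$ be the polynomial $k$-subalgebra generated by $H^1(E;\mathbb F_p)$ if $p=2$, and by $\beta H^1(E;\mathbb F_p)$, in degree 2, if $p$ is odd ($\beta$ is the Bockstein). So $H_E=S_E$ for $p=2$, and $H_E=\Lambda(H^1)\otimes S_E$ for $p$ odd. Then $H^j_{\mathfrak m}(H_E)=0$ for $j\ne i$, and $H^i_{\mathfrak m}(H_E)$ has top degree $-i$, where it is one-dimensional. For $p$ odd this holds because $H^i_{\mathfrak m}(S_E)$ has top degree $-2i$ and $\Lambda$ has top degree $i$, each of dimension 1.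

Choose a basis $x_1,\dots,x_i$ of $H^1(E;\mathbb F_p)$. Let $1_E\in H^i_{\mathfrak m}(H_E)_{-i}$ be the Čech class $[1/x_1\cdots x_i]$ if $p=2$, and $x_1\cdots x_i[1/y_1\cdots y_i]$ with $y_j=\beta x_j$ if $p$ is odd. It does not depend on the basis, because $GL_i(\mathbb F_p)$ acts trivially on the line $H^i_{\mathfrak m}(H_E)_{-i}$. In fact $GL_i(\mathbb F_p)$ is generated by transvections and diagonal matrices. Transvections have order $p$ and $k^\times$ has no $p$-torsion, so they act trivially. A diagonal matrix is trivial for $p=2$; for $p$ odd it multiplies $x_1\cdots x_i$ by its determinant and $[1/y_1\cdots y_i]$ by the inverse. So $1_E$ is natural for isomorphisms $E\cong E'$. For $|C|=p$ and $\Delta$ elementary abelian of rank $i-1$, the identification $H^i_{\mathfrak m}(H_{C\times\Delta})=H^{i-1}_{\mathfrak m}(H_\Delta)\otimes H^1_{\mathfrak m}(H_C)$ therefore gives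
$$1_{C\times\Delta}=s\,(1_\Delta\otimes1_C),\qquad s\in k^\times\text{ depending only on }i\text{ and }p. \tag{1}$$

For finite groups $E\le G$ we use: the transfer $\operatorname{tr}_E^G:H_E\to H_G$ is $H_G$-linear and transitive; $\operatorname{tr}\circ\operatorname{res}$ is multiplication by the index; $\operatorname{tr}$ is unchanged by conjugation in $G$; the Mackey formula; $H_E$ is finite over $H_G$ (Evens–Venkov); $\dim H_G=\operatorname{rank}G$ (Quillen).

## 4. The norm map on invariants

We want a finite group with a nonzero class in $H^i_{\mathfrak m}(H_G)_{-i}$ and with $i$ below the rank. The natural candidate is the transfer of $1_E$, for $E$ elementary abelian of rank $i$. Take $E$ normal in a $p$-group $G$, put $\overline G=G/E$, and try to detect $\operatorname{tr}(1_E)$ by restricting back to $E$. By Mackey, the composite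
$$H^i_{\mathfrak m}(H_E)\xrightarrow{\operatorname{tr}}H^i_{\mathfrak m}(H_G)\xrightarrow{\operatorname{res}}H^i_{\mathfrak m}(H_E)$$
is $\sum_{w\in\overline G}w$. Each $w$ fixes $1_E$, so $1_E\mapsto|\overline G|\,1_E$, and this is $0$ as soon as $\overline G\ne1$. The detection fails at this point.

It does not follow that $\operatorname{tr}(1_E)=0$. Restriction takes values in the invariants $M^{\overline G}$ of $M=H_E$, and $H^i_{\mathfrak m}(M^{\overline G})\to H^i_{\mathfrak m}(M)$ need not be injective. So we stop at $M^{\overline G}$ and compare it with the coinvariants $M_{\overline G}$: their difference is Tate cohomology of $\overline G$, which is supported where $\overline G$ fails to act freely. If that locus has codimension at least 2, then $H^i_{\mathfrak m}$ does not notice it.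

**Proposition 1.** Let $G$ be a finite $p$-group and $E\trianglelefteq G$ elementary abelian of rank $i$. Put $\overline G=G/E$ and suppose that for each $1\ne w\in\overline G$ the fixed space $C_E(w)$ has codimension $\ge2$ in $E$. Then $H^i_{\mathfrak m}(H_E)_{\overline G}$ (coinvariants) is a direct summand of $H^i_{\mathfrak m}(H_G)$. In particular $H^i_{\mathfrak m}(H_G)_{-i}\ne0$.

Write $S=S_E$ and $M=H_E$.

**Step 1: a base ring acting through $S^{\overline G}$.** We need one ring over which everything is finite and all maps are linear. Let $R\subset H_G$ be generated by the $p$-th powers of finitely many homogeneous positive-degree generators of $H_G^{ev}$. Then $H_G^{ev}$ is finite over $R$, hence so is $H_G$, and so is $M$ by Evens–Venkov. Restriction maps $R$ into $S^{\overline G}$. To see this, write $\operatorname{res}x=s+\eta$ for a homogeneous $x\in H_G^{ev}$, with $s\in S$ and $\eta$ a sum of terms $s_Ix_I$, where $s_I\in S$, $x_I$ is a product of $|I|$ different $x_j$'s, and $|I|\ge2$ is even ($\eta=0$ if $p=2$). These terms commute and $x_I^2=0$, so $\eta^p=\sum s_I^px_I^p=0$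 and $\operatorname{res}(x^p)=s^p\in S$. Restrictions from $G$ are $\overline G$-invariant.

**Step 2: the norm map factors through $H_G$.** The transfer $M\to H_G$ factors through $M_{\overline G}$, and by the Mackey formula ($E$ is normal) the composite
$$M_{\overline G}\xrightarrow{\operatorname{tr}}H_G\xrightarrow{\operatorname{res}}M^{\overline G}\tag{2}$$
is the norm map $\nu=\sum_{w}w$. All maps are $R$-linear. The kernel and cokernel of $\nu$ are the Tate groups $\hat H^{-1}(\overline G;M)$ and $\hat H^0(\overline G;M)$.

**Step 3: the two Tate groups have dimension $\le i-2$ over $R$.** Let $\operatorname{Tr}(s)=\sum_wws$; then $\operatorname{Tr}(S)$ is an ideal of $S^{\overline G}$. It annihilates both groups. If $x\in M^{\overline G}$, then $\operatorname{Tr}(s)x=\nu(sx)$ is a norm. If $x\in M$ has $\sum_wwx=0$, then in $M_{\overline G}$ the element $(ws)x$ equals $w^{-1}((ws)x)=s\cdot w^{-1}x$, so $\operatorname{Tr}(s)x=s\sum_ww^{-1}x=0$.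

Let $\mathfrak p\subset S$ be a prime containing $\operatorname{Tr}(S)$ and $\kappa=\operatorname{Frac}(S/\mathfrak p)$. The ring homomorphisms $\varphi_w:S\to\kappa$, $s\mapsto ws\bmod\mathfrak p$, satisfy $\sum_w\varphi_w=0$. By Dedekind's theorem, distinct nonzero multiplicative maps from a monoid to a field are linearly independent. So $\varphi_w=\varphi_{w'}$ for some $w\ne w'$. Replacing $s$ by $w'^{-1}s$ and renaming $ww'^{-1}$ as $w$, we get $w\ne1$ with $(w-1)S\subset\mathfrak p$. Because $w(ab)-ab=(wa-a)\,wb+a(wb-b)$, the ideal generated by $(w-1)S$ is generated by $w-1$ applied to the linear generators of $S$. These span $E^*\otimes k$, and the rank of $w-1$ on $E^*$ is its rank on $E$, namely $\operatorname{codim}C_E(w)\ge2$. So $\mathfrak p$ contains two independent linear forms, and $\dim S/\mathfrak p\le i-2$. Hence $\dim S/\operatorname{Tr}(S)S\le i-2$.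

Now descend to $S^{\overline G}$. Since $S$ is integral over $S^{\overline G}$, the ideals $\operatorname{Tr}(S)S\cap S^{\overline G}$ and $\operatorname{Tr}(S)$ have the same radical, and $S^{\overline G}/(\operatorname{Tr}(S)S\cap S^{\overline G})\to S/\operatorname{Tr}(S)S$ is injective and integral. So $\dim S^{\overline G}/\operatorname{Tr}(S)\le i-2$. If $N$ is one of the Tate groups, then $R/\operatorname{Ann}_RN\to S^{\overline G}/\operatorname{Ann}_{S^{\overline G}}N$ is injective, and it is finite because $S^{\overline G}$ is an $R$-submodule of the finite $R$-module $M$. So $\dim_RN=\dim S^{\overline G}/\operatorname{Ann}N\le\dim S^{\overline G}/\operatorname{Tr}(S)\le i-2$.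

**Step 4: $H^i_{\mathfrak m}(\nu)$ is an isomorphism.** By Step 3, $H^j_{\mathfrak m}$ of $\ker\nu$ and of $\operatorname{coker}\nu$ vanishes for $j\ge i-1$. The sequence $0\to\ker\nu\to M_{\overline G}\to\operatorname{im}\nu\to0$ gives $H^i_{\mathfrak m}(M_{\overline G})\cong H^i_{\mathfrak m}(\operatorname{im}\nu)$. The sequence $0\to\operatorname{im}\nu\to M^{\overline G}\to\operatorname{coker}\nu\to0$ gives $H^i_{\mathfrak m}(\operatorname{im}\nu)\cong H^i_{\mathfrak m}(M^{\overline G})$; here we need $H^{i-1}_{\mathfrak m}(\operatorname{coker}\nu)=0$, and this is where codimension 1 would not suffice. By (2) the isomorphism factors through $H^i_{\mathfrak m}(H_G)$, so $H^i_{\mathfrak m}(M_{\overline G})$ is a direct summand of $H^i_{\mathfrak m}(H_G)$.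

**Step 5: the degree $-i$ part.** The module $M_{\overline G}$ is the cokernel of the $R$-linear map $\bigoplus_wM\to M$, $(m_w)\mapsto\sum(w-1)m_w$, and all modules here have dimension $\le i$. By right exactness (L1), $H^i_{\mathfrak m}(M_{\overline G})=H^i_{\mathfrak m}(M)_{\overline G}$. In degree $-i$ the space $H^i_{\mathfrak m}(M)_{-i}$ is one-dimensional, and the $p$-group $\overline G$ acts trivially on it because $k^\times$ has no $p$-torsion. So the coinvariants in degree $-i$ are $k\ne0$. $\square$

## 5. A group of order $p^8$, and Theorem 1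

**Step 1: the group.** We want a normal $E$ with no element acting as a transvection, next to a larger elementary abelian subgroup. Let $m\ge3$, $q=p^m$, let $V\subset\mathbb F_q$ be a 2-dimensional $\mathbb F_p$-subspace, and put
$$P=\Bigl\{(v,a,c)=\begin{pmatrix}1&v&c\\&1&a\\&&1\end{pmatrix}:v\in V,\ a,c\in\mathbb F_q\Bigr\},$$
$$(v,a,c)(v',a',c')=(v+v',\,a+a',\,c+c'+va').$$
This is a group of order $p^{2m+2}$. The subgroup $E=\{(v,0,c)\}$ is the kernel of $(v,a,c)\mapsto a$, so it is normal with $P/E\cong\mathbb F_q$; it is elementary abelian of rank $i=m+2$.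

**Step 2: the hypothesis of Proposition 1.** With $g=(0,a,0)$ we have $g^{-1}(v,0,c)=(v,-a,c)$, hence $g^{-1}(v,0,c)g=(v,0,c+va)$. For $a\ne0$ this equals $(v,0,c)$ exactly when $v=0$. So the fixed space has codimension 2, and Proposition 1 gives $H^{m+2}_{\mathfrak m}(H_P)_{-(m+2)}\ne0$.

**Step 3: the level is below the Krull dimension.** The subgroup $\{(0,a,c)\}$ is elementary abelian of rank $2m$, so $\dim H_P\ge2m\ge m+3$, and $i\le\dim H_P-1$. Thus
$$\operatorname{reg}^{\le\dim H_P-1}(H_P)\ge a_i+i\ge0>-1=-\dim P-1 .$$
With $m=3$: $|P|=p^8$, $i=5$, $\dim H_P\ge6$. As $m$ grows, $\dim H_P-i\ge m-2$ grows, so failure occurs arbitrarily far below the Krull dimension.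

**Step 4: positive dimension.** Let $G=P\times(S^1)^d$. Then $H_G=H_P\otimes k[t_1,\dots,t_d]$ with $|t_j|=2$, and $H^d_{\mathfrak m}(k[t_1,\dots,t_d])$ is nonzero in degree $-2d$. By Künneth, $H^{i+d}_{\mathfrak m}(H_G)$ is nonzero in degree $-i-2d$, so $a_{i+d}+(i+d)\ge-d=-\dim G$. Moreover $i+d\le\dim H_P+d-1=\dim H_G-1$. So $\operatorname{reg}^{\le\dim H_G-1}(H_G)\ge-\dim G$, and equality follows from the known bound $\operatorname{reg}(H_G)\le-\dim G$. This proves Theorem 1. $\square$

In the language of Section 2, $\{E\}$ is a closed class of $P$. An elementary abelian subgroup $E'\not\le E$ contains some $g\notin E$, and $E\cap E'\le C_E(g)$ has rank at most $m$. So no $E'\ne E$ of rank $m+2$ meets $E$ in rank $m+1$, and no elementary abelian subgroup properly contains $E$.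

## 6. The space $U(n)/T$

From now on $G$ is a finite group. For $E\in\mathcal A_i$ put
$$u_E=\operatorname{tr}_E^G(1_E)\in H^i_{\mathfrak m}(H_G)_{-i}.$$
Clearly $u_{gEg^{-1}}=u_E$. Theorem 2 will follow from three assertions: the $u_E$ span; $u_E$ depends only on the class of $E$ and vanishes on non-closed classes; over the closed classes the $u_E$ are independent.

Why is adjacency relevant? The dihedral group shows that the classes $u_E$ for non-conjugate maximal $E$ need not be independent: there $\dim H^2_{\mathfrak m}(H)_{-2}=1$ while there are two such $E$. To find the relations we replace $H_G$ by $H_G(X)$, for a closed $G$-manifold $X$ whose isotropy groups are all elementary abelian. In the extreme degree, classes in $H^i_{\mathfrak m}(H_G(X))$ are represented by points of $X$ whose isotropy has rank $i$, and relations come from connected manifolds of points whose isotropy contains a fixed group of rank $i-1$. Two adjacent groups share such a manifold.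

**Equivariant tools.** $H_Q(Y)=H^*(EQ\times_QY;k)$, and $H_G(G\times_QY)=H_Q(Y)$. All manifolds below carry invariant orientations (for $p=2$ orientations are ignored). A proper $Q$-map $f:Y\to Y'$ of $Q$-manifolds has a Gysin map $f_!:H_Q^*(Y)\to H_Q^{*+\dim Y'-\dim Y}(Y')$ with these textbook properties.

- (G1) It is functorial, and $f_!(f^*(a)y)=a\,f_!(y)$.
- (G2) For $O\subset Y'$ open and invariant, $f_!(y)|_O=(f|)_!(y|_{f^{-1}O})$; this is $0$ if $f^{-1}(O)=\emptyset$. Base change also holds along fiber bundles.
- (G3) For a closed embedding with normal bundle $\nu$ of rank $\lambda$, $f_!$ is the Thom isomorphism $H_Q^{*-\lambda}(Y)\cong H_Q(Y',Y'\setminus Y)$ followed by the map to $H_Q(Y')$, and $f^*f_!$ is multiplication by the Euler class $e(\nu)$.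
- (G4) For $Q\le G$ and a $G$-manifold $Y'$, the Gysin map of $G\times_QY'\to Y'$ is the transfer $\operatorname{tr}_Q^G:H_Q(Y')\to H_G(Y')$.
- (G5) For closed manifolds, $f_!$ depends only on the homotopy class of $f$, and under Poincaré duality it is the map that $f$ induces on chains.

**Step 1: the space.** Embed $G\subset U=U(n)$. Let $\mathbb T\subset U$ be the diagonal torus, $T\cong(\mathbb Z/p)^n$ its subgroup of elements of exponent $p$, and $X=U/T$ with the left action of $G$. It is a closed connected manifold of dimension $n^2$. The isotropy group $T$ acts on the tangent space $\mathfrak u$ through the connected group $U$, so $X$ has a $U$-invariant, hence $G$-invariant, orientation. Since $T$ acts freely from the right on $EG\times_GU$ with quotient $EG\times_GX$, there is a map $EG\times_GX\to BT$, and $H_G(X)$ is an $H_T$-algebra. Let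
$$R=S_T\subset H_T$$
be the polynomial part. By (G1) all Gysin maps over $X$ are $R$-linear.

**Step 2: freeness over $H_G$.** We claim that $H_T\to H^*(X)$ is onto. The bundle $U/T\to U/\mathbb T$ has fiber $\mathbb T/T$, and on this fiber the map to $BT$ is the fiber inclusion of $BT\to B\mathbb T$, a product of $n$ copies of $S^1\to B\mathbb Z/p\to BS^1$. This circle bundle has Euler class $\pm p$ times a generator, which is zero in $k$. By its Gysin sequence, $H^1(B\mathbb Z/p)\to H^1(S^1)$ is onto. So products of degree 1 classes of $H_T$ restrict to a basis of $H^*(\mathbb T/T)$, and by Leray–Hirsch they span $H^*(U/T)$ over $H^*(U/\mathbb T)$. The latter is a quotient of $H^*(B\mathbb T)$, which acts on $H^*(U/T)$ through $H_T$. This proves the claim.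

Choose homogeneous elements of $H_T$ mapping to a basis of $H^*(X)$, and let $b_\alpha$ be their pullbacks. By Leray–Hirsch, for every $G'\le G$,
$$H_{G'}(X)=\bigoplus_\alpha H_{G'}\,b_\alpha .\tag{3}$$
Exactly one $b_\alpha$, called $b_{top}$, has degree $n^2$; normalize it to restrict to the orientation class. The others have smaller degree. The $b_\alpha$ for $G'$ are the restrictions of those for $G$, so $\operatorname{tr}_{G'}^G(xb_\alpha)=\operatorname{tr}_{G'}^G(x)b_\alpha$.

**Step 3: isotropy groups.** Let $z=uT$. Then $G_z=G\cap uTu^{-1}$ is elementary abelian, with the injection $\rho_z:G_z\to T$, $\rho_z(g)=u^{-1}gu$, which does not depend on the choice of $u$ because $T$ is abelian. Directly from the definition, $\rho_{gz}(ghg^{-1})=\rho_z(h)$. On $X^F$ the map $z\mapsto\rho_z|_F$ is continuous with discrete target, so it is locally constant. On an orbit $Gz$, the ring $R$ acts on $H_G(Gz)=H_{G_z}$ through $\rho_z^*$.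

**Step 4: components of fixed sets.** Let $F\le G$ be elementary abelian and $\rho:F\to T$ a homomorphism that occurs as some $\rho_z|_F$. Put
$$\widehat W(F,\rho)=\{u\in U:u^{-1}fu=\rho(f)\ \ \forall f\in F\},\qquad W(F,\rho)=\widehat W(F,\rho)/T\subset X^F .$$
If $u,u_0\in\widehat W(F,\rho)$, then $uu_0^{-1}$ commutes with $F$. So $\widehat W(F,\rho)=C_U(F)u_0$, which is connected because $C_U(F)$ is a product of unitary groups. Hence the components of $X^F$ are the closed manifolds $W(F,\rho)$, and $C_G(F)$ preserves each. The connected group $C_U(F)$ acts transitively on $W(F,\rho)$ with finite isotropy acting on tangent spaces through the adjoint action of $C_U(F)$, so $W(F,\rho)$ has a $C_U(F)$-invariant orientation, which is in particular $C_G(F)$-invariant. For $F=1$ we get $W(1,1)=X$.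

If $z\in W(F,\rho)$, then $G_z$ is abelian and contains $F$, so $G_z\le C_G(F)$.

**Step 5: larger groups have fixed points in the same component.**
$$\text{If }E\ge F\text{ is elementary abelian, then some point of }W(F,\rho)\text{ is fixed by }E.\tag{4}$$
The group $E$ commutes with $F$, so it preserves the $F$-eigenspaces of $\mathbb C^n$. Let $\rho_j$ be the $j$-th coordinate of $\rho$. As $\rho$ occurs, it is conjugate to the representation of $F$ on $\mathbb C^n$, so each character has the right multiplicity, and there is an orthonormal basis $v_1,\dots,v_n$ of $E$-eigenvectors with $v_j$ in the $F$-eigenspace of character $\rho_j$. The matrix $u$ with columns $v_j$ lies in $\widehat W(F,\rho)$, and $u^{-1}Eu$ is diagonal of exponent $p$, so $E$ fixes $uT$.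

## 7. Strata by the rank of isotropy

Fix $(F,\rho)$ as in Step 4 above and put $W=W(F,\rho)$, $w=\dim W$, $Q=C_G(F)$, $N=H_Q(W)$. We need this twice: for $F=1$, where $W=X$, $Q=G$, $w=n^2$, and we then write $M=H_G(X)$; and for $F$ of rank $i-1$. Recall $Q_z=G_z$ for $z\in W$. The ring $R$ acts on $N$ by $H_T\to H_G(X)\to H_Q(W)$.

**Step 1: the strata are manifolds with constant isotropy.** Let $W_i=\{z\in W:\operatorname{rank}G_z=i\}$, and define $W_{\le i}$, $W_{<i}$ similarly. By the slice theorem, points near $z$ have isotropy contained in $G_z$. So $W_{\le i}$ and $W_{<i}$ are open, $W_i$ is closed in $W_{\le i}$, and near a point with isotropy $E$ of rank $i$ the set $W_i$ coincides with $W^E$. Hence $W_i$ is a submanifold, and on a component $Z$ of $W_i$ the isotropy group is a constant $E$, with $Z$ open in $W^E$. Let $Q_Z=\{g\in Q:gZ=Z\}$. If $g\in Q_Z$, then $g$ normalizes $E$, and since $\rho_z|_E$ is constant on $Z$, $\rho_z(e)=\rho_{gz}(e)=\rho_z(g^{-1}eg)$ for $e\in E$. As $\rho_z$ is injective, $g$ centralizes $E$. So $Q_Z\le C_G(E)$.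

Let $\nu$ be the normal bundle of $Z$ in $W$ and $\lambda$ its rank. Its fibers contain no trivial constituent of $E$. For $p$ odd, choosing one character from each pair $\{\chi,\bar\chi\}$ gives a complex structure on $\nu$ invariant under $C_G(E)$, so $\nu$ and $Z$ are $Q_Z$-invariantly oriented.

**Step 2: finiteness over $R$.** By Illman's equivariant triangulation theorem, $W$ has a $Q$-triangulation with isotropy constant on open simplices. The closed sets $W_{\ge j}$ are subcomplexes, and the complement of a subcomplex deforms equivariantly onto a finite complex, so $W_{\le i}$ and $W_i$ are $Q$-homotopy equivalent to finite $Q$-CW complexes. Each $H_{G_z}$ is finite over $R$ via $\rho_z^*$, because $R=S_T\to S_{G_z}$ is onto. By induction over cells all the cohomologies $H_Q(W)$, $H_Q(W_{\le i})$, $H_Q(W_i)$ are finite over $R$. The modules $N$ and $M$ are also finite over $H_Q^{ev}$ and $H_G^{ev}$, and by (L2) their local cohomology may be computed over any of these rings, all of which act through the connected rings $N$ and $M$.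

**Step 3: the cohomology of one stratum.** The group $Q_Z/E$ acts freely on $Z$, so $B=Z/Q_Z$ is a connected oriented manifold, of dimension $b=w-\lambda$, and $\pi:EQ_Z\times_{Q_Z}Z\to B$ has fiber $BE$. Choose $\sigma:T\to E$ with $\sigma\rho_z=\mathrm{id}$ on $Z$. The classes $\sigma^*(x)$, for $x\in H_E$, restrict to $x$ on the fiber, so by Leray–Hirsch
$$\sigma^*\otimes\pi^*:H_E\otimes H^*(B)\cong H_{Q_Z}(Z)=H_Q(QZ).\tag{5}$$
The map $\sigma^*$ embeds $S_E$ in $S_T=R$, and over $S_E$ the module (5) is finite and free. By (L2) and (L4), $H_Q(QZ)$ has local cohomology only at level $i$, where it is $H^i_{\mathfrak m}(H_E)\otimes H^*(B)$. Hence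
$$H^i_{\mathfrak m}(H_Q^{*-\lambda}(QZ))\text{ vanishes in degrees}>w-i,\tag{6}$$
and in degree $w-i=-i+b+\lambda$ it is $1_E\otimes H^b(B)$, which is $k$ if $Z$ is compact and $0$ otherwise.

**Step 4: the filtration splits into short exact sequences.** The Euler class $e(\nu)$ restricts in $H_E$, up to sign, to a product of nonzero elements of $S_E$, of degree 1 if $p=2$ and degree 2 if $p$ is odd, one for each constituent of the fiber. This is a nonzerodivisor $e_0$ on $H_E$. In (5), $e(\nu)=e_0\otimes1$ plus terms of positive $B$-degree. Looking at the component of lowest $B$-degree of an element, we see that $e(\nu)$ is a nonzerodivisor on $H_{Q_Z}(Z)$. By (G3), Gysin followed by restriction to $W_i$ is multiplication by $e(\nu)$, so the Gysin map is injective, and the exact sequence of the pair $(W_{\le i},W_{<i})$ becomes Duflot's sequence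
$$0\to H_Q^{*-\lambda}(W_i)\to H_Q(W_{\le i})\to H_Q(W_{<i})\to0 .\tag{7}$$
Let $N_{\ge i}=\ker(N\to H_Q(W_{<i}))$. By (7), $N\to H_Q(W_{<i})$ is onto and
$$N_{\ge i}/N_{\ge i+1}\cong H_Q^{*-\lambda}(W_i).\tag{8}$$
By Step 3 these quotients have local cohomology only at level $i$, and dimension at most $i$. So $H^s_{\mathfrak m}(N_{\ge j})=0$ for $s<j$, and $\dim N/N_{\ge j}\le j-1$.

**Step 5: one level at a time.** Let $i\ge1$. Since $\dim N/N_{\ge i-1}\le i-2$, we have $H^i_{\mathfrak m}(N)=H^i_{\mathfrak m}(N_{\ge i-1})$. From $0\to N_{\ge i}\to N_{\ge i-1}\to H_Q^{*-\lambda}(W_{i-1})\to0$ and the vanishing of $H^i_{\mathfrak m}$ of the last term,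
$$H^i_{\mathfrak m}(N)=\operatorname{coker}\bigl(\partial:H^{i-1}_{\mathfrak m}(H_Q^{*-\lambda}(W_{i-1}))\to H^i_{\mathfrak m}(N_{\ge i})\bigr).\tag{9}$$
From $0\to N_{\ge i+1}\to N_{\ge i}\to H_Q^{*-\lambda}(W_i)\to0$ and $H^i_{\mathfrak m}(N_{\ge i+1})=0$,
$$H^i_{\mathfrak m}(N_{\ge i})\hookrightarrow H^i_{\mathfrak m}(H_Q^{*-\lambda}(W_i)),\quad\text{zero in degrees}>w-i,\text{ an isomorphism in degree }w-i.\tag{10}$$
It is an isomorphism in degree $w-i$ because the next term $H^{i+1}_{\mathfrak m}(N_{\ge i+1})$ embeds in $H^{i+1}_{\mathfrak m}(H_Q^{*-\lambda}(W_{i+1}))$, which vanishes in degrees $>w-i-1$.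

**Step 6: the vanishing statement of Theorem 2.** Take $W=X$. By (9) and (10), $H^i_{\mathfrak m}(M)_j=0$ for $j>n^2-i$. By (3), $H^i_{\mathfrak m}(M)=\bigoplus_\alpha H^i_{\mathfrak m}(H_G)b_\alpha$; looking at the summand of $b_{top}$, we get $H^i_{\mathfrak m}(H_G)_j=0$ for $j>-i$. In degree $n^2-i$ the summands with $|b_\alpha|<n^2$ therefore vanish, and
$$H^i_{\mathfrak m}(M)_{n^2-i}=H^i_{\mathfrak m}(H_G)_{-i}\,b_{top}.\tag{11}$$

## 8. Classes of points

**Step 1: definition.** Let $z\in X$ and let $E\le G_z$ have rank $i$. The $G$-map $o:G/E\to X$, $g\mapsto gz$, has a Gysin map $o_!:H_E\to M$ of degree $n^2$, and we set $[E,z]=o_!(1_E)\in H^i_{\mathfrak m}(M)_{n^2-i}$.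

**Step 2: comparison with transfers.** We show
$$[E,z]=u_E\,b_{top}.\tag{12}$$
Factor $o$ as $G/E\to G\times_EX\to X$. By (G4), $o_!=\operatorname{tr}_E^G\circ\iota_!$ with $\iota:\{z\}\to X$ regarded as an $E$-map. By (G1), $\iota_!(x)=x\,\iota_!(1)$ for $x\in H_E$. By (3), $\iota_!(1)=\sum_\alpha h_\alpha b_\alpha$ with $h_\alpha\in H_E$. Forgetting the action, $\iota_!(1)$ becomes the orientation class, so $h_{top}=1$; the other $h_\alpha$ have positive degree. As $1_E$ lies in the top degree of $H^i_{\mathfrak m}(H_E)$, we get $1_Eh_\alpha=0$ for $\alpha\ne top$. So $\iota_!(1_E)=1_Eb_{top}$, and $\operatorname{tr}_E^G(1_Eb_{top})=u_Eb_{top}$.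

**Step 3: points generate the extreme degree of a stratum.** Return to general $(W,Q)$. Let $z\in W_i$, $E=G_z$, and let $Z\ni z$ be its component. The Gysin map $H_E\to N$ of the orbit map $Q/E\to W$ lands in $N_{\ge i}$, because the orbit misses $W_{<i}$. Let $\langle z\rangle\in H^i_{\mathfrak m}(N_{\ge i})_{w-i}$ be the image of $1_E$. Its image under (10) comes from the Gysin map of $Q_Z/E\to Z$. That orbit is the preimage of one point of $B$, so by base change and (G1) this Gysin map is $x\mapsto\sigma^*(x)\,\pi^*[pt]$. Hence $\langle z\rangle$ maps to $1_E\otimes[pt]$, which generates the summand of $Z$ if $Z$ is compact. It is the same for all $z\in Z$, because $B$ is connected. It is the same for $z$ and $gz$, because the orbit maps differ by the isomorphism $Q/E\cong Q/gEg^{-1}$ and $1_E$ is natural. By (10),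
$$\text{the }\langle z\rangle,\text{ one for each }Q\text{-orbit of compact components of }W_i,\text{ form a basis of }H^i_{\mathfrak m}(N_{\ge i})_{w-i}.\tag{13}$$
For $W=X$ write $[Z]=\langle z\rangle$. It maps to $[G_z,z]=u_{G_z}b_{top}$ in $H^i_{\mathfrak m}(M)$. By (9), (11), (12) and (13),
$$H^i_{\mathfrak m}(H_G)_{-i}\text{ is spanned by classes }u_E,\ E\in\mathcal A_i.\tag{14}$$

## 9. Points on a connected manifold: Tate cohomology in degree $-1$

Now $F$ has rank $i-1$, with $i\ge1$, and $W,w,Q,N$ are as in Section 7. For $z\in W$ and $F\le E\le G_z$ with $\operatorname{rank}E=i$, let $[E,z]_W\in H^i_{\mathfrak m}(N)_{w-i}$ be the image of $1_E$ under the Gysin map of $Q/E\to W$.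

**Lemma 4.** (1) All $[E,z]_W$ are equal. (2) If $\operatorname{rank}G_y\le i$ for all $y\in W$, there is a linear map $\phi:H^i_{\mathfrak m}(N)_{w-i}\to k$ with $\phi([E,z]_W)=1$ for all $(E,z)$.

The plan is to split off $F$, which reduces to level 1, and then to recognize level 1 local cohomology as Tate cohomology modulo ordinary cohomology. In the relevant degree this maps injectively to $H_0$ of a connected space, so points become indistinguishable. If there are no pairs $(E,z)$, both parts are trivial (take $\phi=0$), so assume there is one; then $p$ divides $|Q|$.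

**Step 1: splitting off $F$.** Choose $\sigma:T\to F$ with $\sigma\rho=\mathrm{id}$, put $T'=\ker\sigma$, so $T=T'\times\rho(F)$, and let $\widetilde W=\widehat W(F,\rho)/T'$. This is a connected closed manifold and a principal bundle over $W$ under right multiplication by $\rho(F)$; orient it by pulling back the orientation of $W$. Let $\Gamma=Q\times F$ act on $\widetilde W$ by $(q,f)y=qy\rho(f)^{-1}$. As $fu=u\rho(f)$ for $u\in\widehat W(F,\rho)$, the subgroup $\Delta=\{(f,f):f\in F\}$ acts trivially. It is central, since $Q$ centralizes $F$, and $\Gamma=(Q\times1)\times\Delta$. The subgroup $1\times F$ acts freely with quotient $W$. Therefore, with $L=H_Q(\widetilde W)$,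
$$N=H_\Gamma(\widetilde W)=H_\Delta\otimes L,\qquad H^i_{\mathfrak m}(N)=H^{i-1}_{\mathfrak m}(H_\Delta)\otimes H^1_{\mathfrak m}(L),\tag{15}$$
by (L3), because $H_\Delta$ has local cohomology only at level $i-1$.

**Step 2: the point classes under the splitting.** Let $\tilde z\in\widetilde W$ lie over $z$. For $e\in G_z$ there is a unique $\varphi(e)\in F$ with $e\tilde z=\tilde z\rho(\varphi(e))$. The map $\varphi:G_z\to F$ is a homomorphism, $\varphi|_F=\mathrm{id}$, and $\ker\varphi=Q_{\tilde z}$. So $G_z=Q_{\tilde z}\times F$. For $E$ as above let $C=E\cap\ker\varphi$, of order $p$; then $E=C\times F$. The group $\Gamma_E=\{(e,\varphi(e)):e\in E\}$ fixes $\tilde z$, projects isomorphically to $E$, and equals $C\times\Delta$. Since $\Gamma_E\cap(1\times F)=1$ and $1\times F$ is central, $1\times F$ acts freely on $\Gamma/\Gamma_E$ with quotient $Q/E$; and $\Gamma/\Gamma_E=(Q\times\Delta)/(C\times\Delta)=Q/C$. So $Q/E\to W$ is the quotient by $1\times F$ of the map $\tilde o:Q/C\to\widetilde W$, $q\mapsto q\tilde z$, on which $\Delta$ acts trivially. The two Gysin maps correspond,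 and by (G1) the one upstairs is $\mathrm{id}_{H_\Delta}\otimes\tilde o_!$. By naturality of $1_E$ and (1),
$$[E,z]_W=s\cdot1_\Delta\otimes[\tilde z],\qquad[\tilde z]=\tilde o_!(1_C)\in H^1_{\mathfrak m}(L)_{w-1}.\tag{16}$$

**Step 3: Tate cohomology of the chain complex.** We express $L$ by chains so that points are visible. Take a $Q$-triangulation of $\widetilde W$ and pass to the barycentric subdivision: the vertices of each simplex are then canonically ordered, and the stabilizer of a simplex fixes it pointwise. Let $\mathcal D^j=C_{w-j}(\widetilde W)$ be the simplicial chains over $k$, so each $\mathcal D^j$ is a sum of modules $k[Q/Q_y]$. The sum of the oriented top simplices is a $Q$-invariant cycle, and cap product with it is a $kQ$-linear quasi-isomorphism from cochains to $\mathcal D$, up to signs in the differentials. Hence $L^*=H^*(Q;\mathcal D)$ (hypercohomology), and by (G5) Gysin maps correspond to maps of chains. Let $\hat L^*=\hat H^*(Q;\mathcal D)$ be Tate hypercohomology. A complete resolution consists of a projective resolution and its dual part in negative degrees;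 this gives the norm sequence
$$H^Q_{w-j}(\widetilde W)\to L^j\to\hat L^j\xrightarrow{\ \delta\ }H^Q_{w-j-1}(\widetilde W),\tag{17}$$
exact, natural in $\mathcal D$ and $H_Q$-linear, where $H^Q_*$ is equivariant homology. So the kernel and cokernel of $L\to\hat L$ vanish in degrees $>w$, and $L[1/\eta]=\hat L[1/\eta]$ for every homogeneous $\eta\in H_Q^{ev}$ of positive degree.

**Step 4: from Tate cohomology to $H^1_{\mathfrak m}$.** Let $\eta_1,\dots,\eta_t$ be positive-degree generators of $H_Q^{ev}$. By the Čech complex, $H^1_{\mathfrak m}(L)$ is the cokernel of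
$$L\to\ker\Bigl(\prod_jL[1/\eta_j]\to\prod_{j<l}L[1/\eta_j\eta_l]\Bigr).$$
The map $\hat L\to\prod\hat L[1/\eta_j]=\prod L[1/\eta_j]$ lands in this kernel. So there is a natural map
$$\kappa:\hat L/\operatorname{im}L\to H^1_{\mathfrak m}(L).$$
Since $\widetilde W$ is connected, (17) with $j=w-1$ gives
$$\delta:(\hat L/\operatorname{im}L)^{w-1}\hookrightarrow H^Q_0(\widetilde W)=k.\tag{18}$$

**Step 5: the same maps for one orbit.** After an equivariant homotopy, which does not change $\tilde o_!$, the map $\tilde o$ is cellular; it induces a chain map to $\mathcal D$ from $k[Q/C]$, placed in degree $w$. For $k[Q/C]$ the objects $L,\hat L,H^Q_*$ become $H_C$, $\hat H_C$, $H_*(C)$, with degrees shifted by $w$. The map $\delta_C:\hat H^{-1}(C)\to H_0(C)=k$ is an isomorphism, because $H^{-1}(C)=0$ and the norm $H_0(C)\to H^0(C)$ is multiplication by $p=0$. The map $\kappa_C:\hat H^{-1}(C)\to H^1_{\mathfrak m}(H_C)_{-1}$ is also an isomorphism. To see this, note that $H_C$ is finite over $H_Q$, so some $\eta_j$ restricts to a non-nilpotent element of $H_C$, and $\hat H_C=H_C[1/\eta_j]$,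 since $\hat H_C$ is $H_C$ localized at any homogeneous non-nilpotent element of positive even degree. By (L2), projection to the $j$-th Čech factor is an isomorphism $H^1_{\mathfrak m}(H_C)\cong H_C[1/\eta_j]/H_C$, and its composite with $\kappa_C$ is the identity of $\hat H_C/H_C$. The map $\kappa_C$ does not depend on the list of $\eta_j$, because lengthening or shortening the list is a projection of Čech complexes compatible with it. So, by naturality,
$$c:=\delta_C\kappa_C^{-1}(1_C)\in k^\times$$
is the same for all $C\cong\mathbb Z/p$.

Let $\tau_{\tilde z}\in\hat L^{w-1}$ be the image of $\kappa_C^{-1}(1_C)$ under the chain map. By naturality $\kappa(\tau_{\tilde z})=[\tilde z]$. The map $H_0(C)=k\to H_0^Q(\widetilde W)=k$ is the identity, so $\delta(\tau_{\tilde z})=c$ for every $\tilde z$.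

**Step 6: part (1).** For two points, $\delta(\tau_{\tilde z}-\tau_{\tilde z'})=0$. By (18) the difference lies in $\operatorname{im}L$, so $[\tilde z]=[\tilde z']$. By (16) all $[E,z]_W$ are equal.

**Step 7: part (2), where $\kappa$ becomes an isomorphism.** Now $G_y=Q_{\tilde y}\times F$ has rank $\le i$, so the groups $Q_{\tilde y}$ are trivial or of order $p$. For each $C\le Q$ of order $p$ let $\mathfrak p_C=\ker(H_Q^{ev}\to H_C^{ev}/\mathrm{nil})$, a homogeneous prime. As $H_C$ is finite over $H_Q$, $\mathfrak p_C$ does not contain all elements of positive degree. By graded prime avoidance there is a homogeneous $\eta\in H_Q^{ev}$ of positive degree outside all $\mathfrak p_C$. It acts invertibly on each $\hat H_C$. Since $\mathcal D$ is a finite complex of sums of modules $k[Q/Q_{\tilde y}]$, with $\hat H^*(Q;k[Q/Q_{\tilde y}])=\hat H^*(Q_{\tilde y})$ equal to $0$ or to some $\hat H_C$, the five lemma shows that $\eta$ acts invertibly on $\hat L$.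

In degrees $>w$ we have $L=\hat L$, so $\eta:L^j\to L^{j+|\eta|}$ is an isomorphism for $j>w$. As $L$ is bounded below and finite in each degree, it is finite over $k[\eta]$. Moreover $L[1/\eta]=\hat L[1/\eta]=\hat L$. Put $\eta$ on the list of the $\eta_j$. By (L2), projection to the factor of $\eta$ is an isomorphism $H^1_{\mathfrak m}(L)\cong\operatorname{coker}(L\to L[1/\eta])=\hat L/\operatorname{im}L$, and its composite with $\kappa$ is the identity. So $\kappa$ is an isomorphism, and the map $c^{-1}\delta\kappa^{-1}:H^1_{\mathfrak m}(L)_{w-1}\to k$ sends every $[\tilde z]$ to $1$. By (15), $H^i_{\mathfrak m}(N)_{w-i}$ projects onto $H^{i-1}_{\mathfrak m}(H_\Delta)_{-(i-1)}\otimes H^1_{\mathfrak m}(L)_{w-1}=1_\Delta\otimes H^1_{\mathfrak m}(L)_{w-1}$. Let $\phi$ be this projection, followed by $c^{-1}\delta\kappa^{-1}$ and divided by $s$. By (16), $\phi([E,z]_W)=1$. $\square$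

## 10. Counting closed classes

For $W=W(F,\rho)$ with $\operatorname{rank}F=i-1$ and $Q=C_G(F)$, let $j:G\times_QW\to X$, $(g,y)\mapsto gy$. Its Gysin map $j_!:N=H_Q(W)\to M$ raises degrees by $n^2-w$. The composite of $G/E=G\times_Q(Q/E)\to G\times_QW$ with $j$ is the orbit map $o$ of Section 8, so
$$j_!([E,z]_W)=[E,z].\tag{19}$$

**Step 1: non-maximal subgroups give zero.** Let $E<E''=E\times C$ be elementary abelian with $|C|=p$. Then $\operatorname{res}:H_{E''}\to H_E$ is onto, and $\operatorname{tr}(\operatorname{res}x)=px=0$. So $\operatorname{tr}_E^{E''}=0$, hence $\operatorname{tr}_E^G=0$ and $u_E=0$.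

**Step 2: adjacent subgroups give the same class.** Let $|E\cap E'|=p^{i-1}$, put $F=E\cap E'$ and take any $W=W(F,\rho)$. By (4) there are $z,z'\in W$ fixed by $E$ and $E'$ respectively. Lemma 4(1) gives $[E,z]_W=[E',z']_W$, (19) gives $[E,z]=[E',z']$, and (12) gives $u_Eb_{top}=u_{E'}b_{top}$. By (11), $u_E=u_{E'}$.

So $E\mapsto u_E$ is constant on classes and zero on classes that are not closed. By (14),
$$\dim H^i_{\mathfrak m}(H_G)_{-i}\le\#\{\text{closed classes in }\mathcal A_i\}.$$

**Step 3: functionals separating closed classes.** Let $\mathcal E$ be a closed class of rank $i$. Define $\varepsilon:H^i_{\mathfrak m}(M_{\ge i})_{n^2-i}\to k$ on the basis (13) by $\varepsilon([Z])=1$ if the isotropy groups on $GZ$ lie in $\mathcal E$, and $\varepsilon([Z])=0$ otherwise. For $E$ in any closed class, $X^E\ne\emptyset$ by (4), and each of its points has isotropy exactly $E$, by maximality. Thus a component $Z$ of $X^E$ is compact and is a component of $X_i$, and $[Z]$ maps to $u_Eb_{top}$. Suppose we know that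
$$\varepsilon\circ\partial=0,\tag{20}$$
with $\partial$ as in (9) for $W=X$. Then by (9) and (11) $\varepsilon$ induces a functional on $H^i_{\mathfrak m}(H_G)_{-i}$ that is $1$ on $u_E$ for $E\in\mathcal E$ and $0$ on $u_{E'}$ for $E'$ in any other closed class. So the $u_E$, one for each closed class, are linearly independent, and Theorem 2 follows. It remains to prove (20).

**Step 4: $\partial$ is computed on the manifolds $W(F,\rho)$.** Let $y\in X_{i-1}$, $F=G_y$, $\rho=\rho_y$, $W=W(F,\rho)$, $Q=C_G(F)$, and $W^\circ=\{y'\in W:G_{y'}=F\}$. If $g\in G$ and $y',gy'\in W^\circ$, then $g$ normalizes $F$ and $\rho(f)=\rho_{y'}(f)=\rho_{gy'}(gfg^{-1})=\rho(gfg^{-1})$ for $f\in F$, so $g\in Q$. Therefore $G\times_QW^\circ\to X_{i-1}$ is injective. Its image is open in $X_{i-1}$, and the images for different pairs $(F,\rho)$ are equal or disjoint. So $X_{i-1}$ is a disjoint union of such pieces.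

All isotropy groups on $W$ contain $F$, so $W_{<i-1}=\emptyset$ and $W_{i-1}=W^\circ$ is open in $W$. By Section 7, $N\to H_Q(W^\circ)$ is onto, with kernel $N_{\ge i}$. The map $j$ satisfies $j^{-1}(X_{<i-1})=\emptyset$ and $j^{-1}(X_{\le i-1})=G\times_QW^\circ$. By (G2), $j_!$ maps $N$ into $M_{\ge i-1}$ and $N_{\ge i}$ into $M_{\ge i}$. So we get a map of short exact sequences
$$\bigl(0\to N_{\ge i}\to N\to H_Q(W^\circ)\to0\bigr)\longrightarrow\bigl(0\to M_{\ge i}\to M_{\ge i-1}\to H_G^{*-\lambda}(X_{i-1})\to0\bigr).$$
On the right it is, up to sign, the inclusion of the summand of $G\times_QW^\circ$. Hence on this summand, up to sign, $\partial=j_!\circ\partial_N$, where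
$$\partial_N:H^{i-1}_{\mathfrak m}(H_Q(W^\circ))_{w-i}\to H^i_{\mathfrak m}(N_{\ge i})_{w-i}$$
is the connecting map. We show $\varepsilon j_!\partial_N=0$ in two cases.

**Step 5: some point $y_0\in W$ has $E:=G_{y_0}\in\mathcal E$.** Let $y\in W$ with $G_y\ne F$, and choose $F<E'\le G_y$ of rank $i$. Then $E\cap E'\ge F$, so $E'$ is adjacent to $E$ and lies in $\mathcal E$. Hence $E'$ is maximal, and $G_y=E'$. So all isotropy groups on $W$ are $F$ or members of $\mathcal E$, and $W_i=W\setminus W^\circ$ is compact. By (13), $H^i_{\mathfrak m}(N_{\ge i})_{w-i}$ is spanned by the classes $\langle z\rangle$, $z\in W_i$. Such a class maps to $[G_z,z]_W$ in $H^i_{\mathfrak m}(N)$, and under $j_!$ to $[Z]$, where $Z$ is the component of $X_i$ containing $z$; and $\varepsilon([Z])=1$. All ranks of isotropy on $W$ are $\le i$, so Lemma 4(2) gives $\phi$ with $\phi([G_z,z]_W)=1$. Hence in degree $w-i$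
$$\varepsilon\circ j_!=\phi\circ\bigl(H^i_{\mathfrak m}(N_{\ge i})\to H^i_{\mathfrak m}(N)\bigr),$$
since both sides are $1$ on each $\langle z\rangle$. By exactness, $\varepsilon j_!\partial_N=0$.

**Step 6: no point of $W$ has isotropy in $\mathcal E$.** Let $Z$ be a component of $X_i$ with isotropy in $\mathcal E$. The set $X'=X_{<i}\cup GZ$ is open, because $X_i\setminus GZ$ is closed in $X_{\le i}$. The $Z$-component of the map (10) for $X$ is induced by restriction
$$M_{\ge i}\to\ker\bigl(H_G(X')\to H_G(X_{<i})\bigr)\cong H_G^{*-\lambda}(GZ).$$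
As $\mathcal E$ is stable under conjugation, $j^{-1}(GZ)=\emptyset$, so $j^{-1}(X')=G\times_QW^\circ$. For $a\in N_{\ge i}$, (G2) gives $j_!(a)|_{X'}=(j|)_!(a|_{W^\circ})=0$. So the $Z$-component of $j_!$ on $N_{\ge i}$ vanishes for all such $Z$, and $\varepsilon j_!=0$. This proves (20) and Theorem 2. $\square$

## 11. No closed class at levels one, two and three

We prove Theorem 3(a). Level 0 was treated after Theorem 2. So let $1\le i\le3$ and $i<r$. We must show that no class in $\mathcal A_i$ is closed.

**Step 1: reduction to a Sylow subgroup.** Let $E\in\mathcal A_i$ be maximal, and let $P\ge E$ be a Sylow $p$-subgroup of $G$; it has rank $r$. Adjacency in $P$ and non-maximality in $P$ imply the same in $G$. So it suffices to find in $P$ a chain of adjacent rank-$i$ subgroups from $E$ to a non-maximal one. Every maximal elementary abelian subgroup $B$ of $P$ contains $\Omega_1Z(P)$, since $B\,\Omega_1Z(P)$ is elementary abelian. Let $A\le P$ be elementary abelian of rank $r$.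

**Step 2: $i=1$.** Any two subgroups of order $p$ are adjacent, and those in $A$ are not maximal, since $r\ge2$.

**Step 3: $i=2$.** Let $z\in Z(P)$ have order $p$. Then $z\in E\cap A$. A rank-2 subgroup of $A$ containing $z$ meets $E$ in at least $\langle z\rangle$, so it is adjacent to $E$; it is not maximal, since $r\ge3$.

**Step 4: $i=3$, a normal subgroup to pivot on.** Here $r\ge4$. A $p$-group without a normal subgroup isomorphic to $(\mathbb Z/p)^2$ is cyclic, or $p=2$ and it is dihedral, semidihedral or generalized quaternion (Gorenstein, *Finite Groups*, Thm 5.4.10), hence of rank $\le2$. So $P$ has a normal $V\cong(\mathbb Z/p)^2$. Then $|P:C_P(V)|\le p$, because a Sylow $p$-subgroup of $GL_2(\mathbb F_p)$ has order $p$, and $V\cap Z(P)\ne1$.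

We claim that every maximal elementary abelian $B\le P$ with $V\not\le B$ is adjacent to an elementary abelian subgroup of the same rank containing $V$. First, $B\not\le C_P(V)$, since otherwise $BV>B$ would be elementary abelian. So $B_1=C_B(V)$ has index $p$ in $B$. Next, $B_1\cap V=B\cap V$ has rank 1, since it is not $V$ and contains $V\cap\Omega_1Z(P)\ne1$. So $B_1V$ is elementary abelian of rank $(\operatorname{rank}B-1)+2-1=\operatorname{rank}B$, and it meets $B$ in at least $B_1$.

Apply the claim to $E$ and to $A$, where needed. We get $E^*\ge V$ of rank 3 with $E^*=E$ or $E^*$ adjacent to $E$, and $A^*\ge V$ of rank $r\ge4$. Choose $E'$ of rank 3 with $V\le E'<A^*$. It is not maximal, and $|E^*\cap E'|\ge|V|=p^2$. So $E\sim E^*\sim E'$, and the class of $E$ is not closed. $\square$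

## 12. Groups of rank 5 with a closed class of rank 4

For Theorem 3(b) we need a closed class of rank 4 in a $p$-group of rank 5. The next criterion gives one whenever elements outside a normal subgroup have small centralizers.

**Step 1: a criterion.** Let $P$ be a $p$-group with a normal subgroup $D$ such that $P/D\cong(\mathbb Z/p)^2$, $\operatorname{rank}D>i$, and $\operatorname{rank}C_D(g)\le i-2$ for all $g\in P\setminus D$. Let $E\not\le D$ be elementary abelian of rank $i$. Then the class of $E$ is closed and $i<\operatorname{rank}P$.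

To prove it, let $E_1\not\le D$ be elementary abelian, and $g\in E_1\setminus D$. Then $E_1\cap D\le C_D(g)$ has rank $\le i-2$, and $E_1/(E_1\cap D)$ embeds in $(\mathbb Z/p)^2$, so $\operatorname{rank}E_1\le i$. Hence rank-$i$ subgroups not in $D$ are maximal. If $E_1\not\le D$ has rank $i$ and $E'$ is adjacent to $E_1$, then $E_1\cap E'$ has rank $\ge i-1>\operatorname{rank}(E_1\cap D)$, so $E'\not\le D$. Conjugation also preserves the condition of not lying in $D$. So all members of the class of $E$ are maximal. By Theorem 2, $H^i_{\mathfrak m}(H_P)_{-i}\ne0$.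

We apply this with $i=4$. Let $K=\mathbb F_{p^2}$.

**Step 2: $p$ odd, a group of order $p^7$.** Let $D=\mathbb F_p\oplus K\oplus K$, and let $e\in K$ act by
$$\tau_e(x,y,z)=\bigl(x,\;y+xe,\;z+ey+\tfrac12xe^2\bigr).$$
The last coordinate of $\tau_{e'}\tau_e(x,y,z)$ is $z+ey+\frac12xe^2+e'(y+xe)+\frac12xe'^2=z+(e+e')y+\frac12x(e+e')^2$, and the middle one is $y+x(e+e')$. So $\tau_{e'}\tau_e=\tau_{e+e'}$. Let $P=D\rtimes K$. As $D$ is abelian, for $g\in De$ with $e\ne0$ we have $C_D(g)=C_D(e)$. A fixed $(x,y,z)$ has $xe=0$, so $x=0$, then $ey=0$, so $y=0$. Thus $C_D(g)=\{(0,0,z)\}$ has rank 2. Also $\operatorname{rank}D=5$, and $E=\{(0,0,z)\}\times K$ is elementary abelian of rank 4 and not in $D$. By the proof of Step 1, elementary abelian subgroups not in $D$ have rank at most 4, so $\operatorname{rank}P=5$, and $H^4_{\mathfrak m}(H_P)_{-4}\ne0$.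

**Step 3: $p=2$, a group $D_1$ of order 32.** The formula above needs $\frac12$, so for $p=2$ we build a different $D$, which is not abelian. Let $K=\mathbb F_4=\{0,1,\omega,\omega^2\}$ and let $V$ be a copy of $(K,+)$. Let $D_1=V\times\mathbb F_2^3$ as a set, with product
$$(v,b)(v',b')=(v+v'+f(b,b'),\,b+b'),$$
where $f$ is bilinear, $f(\beta_0,\beta_1)=1$, $f(\beta_0,\beta_\omega)=\omega$, $f(\beta_1,\beta_\omega)=\omega^2$, and $f$ is zero on all other ordered pairs of the basis vectors $\beta_0,\beta_1,\beta_\omega$. Then $V$ is central, $(v,b)^2=q(b):=f(b,b)\in V$, and commutators are given by the polarization $f(b,b')+f(b',b)$ of $q$. Write $b_x=(0,\beta_x)$ for $x\in\{0,1,\omega\}$ and $b_{\omega^2}=b_0b_1b_\omega$, with image $\beta_{\omega^2}=\beta_0+\beta_1+\beta_\omega$. Since $q(\beta_{\omega^2})=1+\omega+\omega^2=0$, all $b_x$ are involutions. Moreover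
$$[b_x,b_y]=x+y\in V\qquad\text{for all }x,y\in K .$$
For $x,y\in\{0,1,\omega\}$ this is the definition of $f$ (note $\omega^2=1+\omega$). Further, $[b_{\omega^2},b_0]=1+\omega=\omega^2$, $[b_{\omega^2},b_1]=1+\omega^2=\omega=\omega^2+1$, and $[b_{\omega^2},b_\omega]=\omega+\omega^2$.

The group $D_1$ is presented by the central elementary abelian group $V$ and generators $b_0,b_1,b_\omega$ with $b_x^2=1$ and $[b_x,b_y]=x+y$: the presented group has order at most $4\cdot8=32$ and maps onto $D_1$.

**Step 4: $K$ acts on $D_1$ by translating the $b_x$.** For $e\in\{1,\omega\}$ there is an endomorphism $\tau_e$, trivial on $V$, with $b_x\mapsto b_{x+e}$ for $x\in\{0,1,\omega\}$, because the relations are preserved: $b_{x+e}^2=1$ and $[b_{x+e},b_{y+e}]=x+y$. The rule also holds for $x=\omega^2$. Indeed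
$$\tau_1(b_{\omega^2})=b_1b_0b_{\omega^2}=b_1b_0b_0b_1b_\omega=b_\omega .$$
Write $(1)$ for the element $1\in V$, of order 2. Conjugating $b_0b_1$ by $b_\omega$ multiplies it by $\omega+\omega^2=1\in V$, so
$$\tau_\omega(b_{\omega^2})=b_\omega b_{\omega^2}b_0=b_\omega(b_0b_1)b_\omega\,b_0=b_0b_1b_0\cdot(1)=b_1\cdot(1)\cdot(1)=b_1 .$$
So $\tau_1,\tau_\omega$ translate all $b_x$, $x\in K$. They are commuting involutions, and they define an action of $K$ on $D_1$ with $\tau_e(b_x)=b_{x+e}$, trivial on $V$.

**Step 5: the group of order $2^9$.** Let $D=D_1\times K$, and let $e\in K$ act by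
$$\tau_e(d,f)=(\tau_e(d)\cdot(ef),\,f),\qquad ef\in K=V .$$
This is an automorphism because $V$ is central and $f\mapsto ef$ is additive. It is an action because $\tau_{e'}$ is trivial on $V$ and $ef+e'f=(e+e')f$. Let $P=D\rtimes K$, of order $32\cdot4\cdot4=2^9$.

**Step 6: centralizers.** Let $g\in De$ with $e\ne0$, and let $h=(d,f)\in D$ satisfy $h^2=1$ and $[h,g]=1$. Inner automorphisms of $D$ act trivially on the abelian quotient $\mathbb F_2^3$, so the image $u\in\mathbb F_2^3$ of $d$ is fixed by the linear map $\beta_x\mapsto\beta_{x+e}$. Now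
$$\mathbb F_2^3=\{0\}\cup\{\beta_x\}_{x\in K}\cup\{\beta_0+\beta_1,\ \beta_0+\beta_\omega,\ \beta_1+\beta_\omega\}.$$
No $\beta_x$ is fixed. On the last three elements $q$ takes the values $1,\omega,\omega^2$, all nonzero, whereas $q(u)=d^2=0$. So $u=0$, and $h=(v,f)$ is central in $D$. Hence commuting with $g$ means $\tau_e(h)=h$, that is, $(v+ef,f)=(v,f)$, so $f=0$. Thus all involutions of $C_D(g)$ lie in $V$, and $\operatorname{rank}C_D(g)\le2$.

**Step 7: ranks.** The subgroup $V\times\langle b_0\rangle\times K$ of $D$ is elementary abelian of rank 5. Conversely, the image in $\mathbb F_2^3$ of an elementary abelian subgroup of $D$ is a subspace on which $q=0$, that is, a subspace contained in $\{0\}\cup\{\beta_x\}_{x\in K}$. The sum of two different $\beta_x$ is one of the last three vectors above, so this subspace has dimension $\le1$. The kernel of $D\to\mathbb F_2^3$ is $V\times K$, of rank 4. So $\operatorname{rank}D=5$. Let $E$ be generated by $V$ and the complement $K$ of $D$ in $P$. It is elementary abelian of rank 4, since $K$ acts trivially on $V$, and it is not in $D$.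 Since $P/D\cong(\mathbb Z/2)^2$, Step 1 applies with $i=4$: the class of $E$ is closed, elementary abelian subgroups not in $D$ have rank at most 4, so $\operatorname{rank}P=5$, and $H^4_{\mathfrak m}(H_P)_{-4}\ne0$. This proves (b). $\square$

**Step 8: part (c).** For $i\ge4$ take $P\times(\mathbb Z/p)^{i-4}$ with $P$ from (b). Its rank is $5+i-4=i+1$. By Künneth, $H^i_{\mathfrak m}$ contains $H^4_{\mathfrak m}(H_P)\otimes H^{i-4}_{\mathfrak m}(H_{(\mathbb Z/p)^{i-4}})$, which is nonzero in degree $-4-(i-4)=-i$. $\square$
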